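# Mutual Retracts That Are Not Isomorphic in the Polymorphic Lambda Calculus

## 1. Two families of types

Throughout, terms are those of Church-style System F, and $=$ between terms means $\beta\eta$-conversion, for term and type abstraction alike. We write $\rho\le\tau$ for "$\rho$ is a retract of $\tau$". The definitions of retract and isomorphism are spelled out right after the two main statements.

Let $A,B$ be any types, and choose type variables $Z,W,W'$ not free in $A$. For a type $C$ put
$$R(C)=\forall W.(C\to W)\to(W\to C)\to W,\qquad Q(C)=C\to A\to R(C)\to C,$$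
$$U=U_A=\forall Z.\;Z\to Q(Z)\to Z,\qquad \tau_n=\underbrace{A\to\cdots\to A}_{n}\to U\to B\quad(n\ge 0),$$
where bound variables are renamed as usual when needed, so that for instance $R(W)=\forall W'.(W\to W')\to(W'\to W)\to W'$.

**Theorem 1.** For all $n,m\ge 0$ we have $\tau_n\le\tau_m$, with environment $E=\{c:A\}$. If $n\ne m$, then $\tau_n$ and $\tau_m$ are not isomorphic, in any environment.

**Theorem 2 (closed version).** For $n\ge 1$ let $\rho_n=\forall a.\forall b.\;\underbrace{a\to\cdots\to a}_{n}\to U_a\to b$. For all $n,m\ge1$ we have $\rho_n\le\rho_m$ via closed terms ($E=\emptyset$). If $n\neq m$, then $\rho_n$ and $\rho_m$ are not isomorphic, in any environment.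

Here are the words used. Types are built from type variables, also called atoms, with $\to$ and $\forall$.

**Definition (retract, isomorphism).** A type $\rho$ is a *retract* of $\tau$, written $\rho\le\tau$, if there are a type environment $E$ and terms $F,G$ with
$$E\vdash F:\rho\to\tau,\qquad E\vdash G:\tau\to\rho,\qquad G\circ F=\mathbf I,$$
where $G\circ F$ is $\lambda x.G(Fx)$ and $\mathbf I=\lambda x.x$. The types of the free variables of $F$ and $G$, recorded in $E$, may be arbitrary. The types $\rho,\tau$ are *isomorphic* if there are such $E,F,G$ with both $G\circ F=\mathbf I$ and $F\circ G=\mathbf I$.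

The relation $\le$ says that $\rho$ can be coded inside $\tau$ and recovered by a program, with the recovery equation holding already for a variable $x$: $G(Fx)=x$. The problem, from "Retractions of Types with Many Atoms" (https://github.com/lclem/bibliographer), is to prove or disprove the following conjecture: if $\rho\le\tau$ and $\tau\le\rho$, then $\rho$ and $\tau$ are isomorphic. The theorems disprove it. Taking $A=a$ and $B=b$ distinct atoms and $n=0$, $m=1$ in Theorem 1, the types
$$U\to b\quad\text{and}\quad a\to U\to b,\qquad U=\forall Z.\,Z\to\bigl(Z\to a\to(\forall W.(Z\to W)\to(W\to Z)\to W)\to Z\bigr)\to Z,$$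
are retracts of each other with $E=\{c:a\}$, and no environment makes them isomorphic.

The theorems say more than that. All the $\tau_n$ are mutually retractable and pairwise non-isomorphic, so one class of mutually retractable types can contain infinitely many isomorphism classes, and this happens for every choice of $A$ and $B$. Theorem 2 says that neither the free variable $c$ nor the open types are to blame: $\rho_1=\forall a\forall b.\,a\to U_a\to b$ and $\rho_2=\forall a\forall b.\,a\to a\to U_a\to b$ are closed and are mutually retractable by closed terms. The proof has two independent halves: building the retractions (Sections 4 to 8), and an invariant that separates the types (Section 9).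

## 2. Normal forms, erasure and arity

**Two examples of isomorphism.** The types $a\to b\to d$ and $b\to a\to d$ are isomorphic via $F=\lambda x.\lambda y_1y_2.\,x\,y_2\,y_1$ and the $G$ of the same shape. The types $a\to\forall X.X$ and $\forall X.\,a\to X$ are isomorphic via $F=\lambda x.\Lambda X.\lambda p.\,x\,p\,[X]$ and $G=\lambda y.\lambda p.\Lambda X.\,y[X]\,p$: indeed $G(Fx)=\lambda p.\Lambda X.\,x\,p\,[X]=x$ and $F(Gy)=\Lambda X.\lambda p.\,y[X]\,p=y$ by $\eta$.

**An example of a retract.** With $E=\{c:a\}$ we have $b\le a\to b$: take $F=\lambda x.\lambda p{:}a.\,x$ and $G=\lambda w.\,w\,c$. Then $G(Fx)=(\lambda p.x)c=x$. These maps are not inverse to each other, since $F(Gw)=\lambda p.\,w\,c$.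

**Definition (arity).** $\mathrm{ar}(X)=0$, $\;\mathrm{ar}(\sigma\to\sigma')=1+\mathrm{ar}(\sigma')$, $\;\mathrm{ar}(\forall X.\sigma)=\mathrm{ar}(\sigma)$.

So arity counts the arrows on the right spine and ignores quantifiers. For example $\mathrm{ar}(a\to\forall X.X)=1=\mathrm{ar}(\forall X.\,a\to X)$. For our types, $\mathrm{ar}(\tau_n)=n+1+\mathrm{ar}(B)$ and $\mathrm{ar}(\rho_n)=n+1$.

We shall use four facts. The first three are textbook material.

**Fact 1.** Every term of System F has a $\beta$-normal form (Girard), and reduction preserves types and creates no new free variables. A $\beta$-normal term is a string of $\lambda$'s and $\Lambda$'s followed by a variable applied to a sequence of normal terms and types. If its type is atomic, there are no leading abstractions.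

For the shape: strip the leading abstractions, then walk down the left side of the remaining applications. The head found there cannot be an abstraction, for a $\lambda$ applied to a term or a $\Lambda$ applied to a type is a redex, and the two mixed combinations are not typable. So the head is a variable. A $\lambda$-term has an arrow type and a $\Lambda$-term has a $\forall$-type, which gives the last sentence.

**Fact 2.** Let $|\cdot|$ erase all types, giving untyped $\lambda$-terms. If $M=N$ in System F, then $|M|=_{\beta\eta}|N|$, because type-$\beta$ and type-$\eta$ steps erase to identities and term steps erase to $\beta$ or $\eta$ steps.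

**Fact 3.** Untyped $\beta\eta$-reduction is confluent. If $h$ is a variable, every reduct of $h\,M_1\cdots M_k$ has the form $h\,M_1'\cdots M_k'$ with $M_i$ reducing to $M_i'$, because neither a $\beta$-redex nor an $\eta$-redex can lie outside the $M_i$. Hence, for variables $h,h'$,
$$h\,M_1\cdots M_k=_{\beta\eta}h'\,M_1'\cdots M_{k'}'\quad\Longrightarrow\quad h=h',\;k=k',\;M_i=_{\beta\eta}M_i'.\tag{1}$$

**Fact 4.** $\mathrm{ar}(\sigma[S/X])\ge\mathrm{ar}(\sigma)$. Hence if a variable of type $\sigma$, applied to a sequence of types and $r$ terms, has atomic type, then $r\ge\mathrm{ar}(\sigma)$.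

The inequality is an induction on $\sigma$. For $\sigma=X$ it reads $\mathrm{ar}(S)\ge0$, for another variable both sides are $0$, and the cases $\to$ and $\forall$ follow from the induction hypothesis on the right part. (It can be strict: $\mathrm{ar}(\forall X.X)=0$, but the instance at $a\to a$ has arity $1$. If $S$ is a type variable, the two arities are equal.) For the consequence, follow the type along the sequence of arguments: a term argument lowers the arity by exactly $1$, and a type argument never lowers it. The final arity is therefore at least $\mathrm{ar}(\sigma)-r$, and it is $0$.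

## 3. Finite sets and the simply typed case

A sensible first reaction to the conjecture is to prove it by counting: mutual retracts give injections in both directions, and injections both ways between finite sets are bijections. Without polymorphism this works.

**Proposition 3 (simply typed case).** In the simply typed $\lambda\beta\eta$-calculus, where $E,F,G$ are all simply typed, $\rho\le\tau$ and $\tau\le\rho$ imply that $\rho$ and $\tau$ are isomorphic.

*Proof.* Let $G\circ F=\mathbf I$ and $G_2\circ F_2=\mathbf I$ witness $\rho\le\tau$ and $\tau\le\rho$. Rename free variables so that the two environments are disjoint.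

**Step 1: get $F\circ G=\mathbf I$ in finite structures.** Fix a finite nonempty set, interpret every atom by it, and interpret $\to$ by the full function space. All types denote finite nonempty sets. For every valuation of the free variables, $F$ and $F_2$ have left inverses, so they are injections between $[\![\rho]\!]$ and $[\![\tau]\!]$ in the two directions. The two sets have the same finite size, so $F$ is a bijection, and its left inverse $G$ is its inverse. Thus $F\circ G$ and $\mathbf I$ have equal values for all valuations.

**Step 2: return to syntax.** The finite completeness theorem (R. Statman, *Completeness, invariance and λ-definability*, J. Symbolic Logic 47 (1982)) says, for one atom, that terms with equal values in the full type structures over all finite nonempty sets are $\beta\eta$-equal. So $F\circ G=\mathbf I$ holds after all atoms have been identified.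

**Step 3: undo the identification of atoms.** Let $L$ and $L_0$ be the $\beta$-normal $\eta$-long forms of $F\circ G$ and of $\mathbf I$ at type $\tau\to\tau$, before identification. Identifying atoms creates no redex and does not change the number of arguments a type calls for, so the images of $L$ and $L_0$ are again $\beta$-normal and $\eta$-long. By Step 2 and uniqueness of such forms, the images coincide. Hence $L$ and $L_0$ agree except possibly in the types written on their binders. But in such a form these types are determined: the type of the whole term fixes the types of the leading binders, these and $E$ fix the type of the head variable, and that fixes the types of its arguments, where we repeat. So $L=L_0$, that is, $F\circ G=\mathbf I$. $\square$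

The argument stops at Step 1 as soon as $\forall$ is present. The recipe assigns finite sets to simple types, but of unbounded size, and $\forall Z$ is to range over all types at once. It yields no finite set for $\forall Z.\sigma$, and for infinite sets "injective both ways" does not make the given injection bijective. This also tells us where to look for a counterexample: for a type $U$ behaving like an infinite set that can swallow one more copy of $A$.

## 4. Absorbing one argument

The smallest pair differing by one argument is $b$ and $a\to b$. We saw $b\le a\to b$ when $E$ contains some $c:a$. The other direction fails, for any atoms $a,b$ and any environment.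

Suppose $E\vdash F:(a\to b)\to b$ and $E\vdash G:b\to(a\to b)$ with $G\circ F=\mathbf I$. Take fresh $x:a\to b$, $w:b$, $y:a$. By Fact 1 the normal form of $G\,w\,y$, of atomic type $b$, is a variable $h\in\{w,y\}\cup\mathrm{dom}\,E$ applied to arguments. Erase, with $f=|F|$ and $g=|G|$, and substitute $w:=f\,x$; the left side becomes $g(fx)y=x\,y$. If $h\ne w$, then (1) gives $h=x$, contrary to freshness. So $h=w$, and as $w$ has atomic type it has no arguments: $g\,w\,y=w$. Hence $x\,y=f\,x$. The right side does not contain $y$, so for another fresh variable $y'$ we get $x\,y'=f\,x=x\,y$, and (1) gives $y'=y$, a contradiction.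

So the target must contain something that can hold the extra $A$. Put it in argument position. Suppose that over some $E$ we had a type $U$ and terms $N:A\to U\to U$, $P:U\to A$, $D:U\to U$ with
$$P(N\,p\,q)=p,\qquad D(N\,p\,q)=q\qquad\text{for variables }p:A,\ q:U.\tag{2}$$
Then $A\to U\to B\le U\to B$ for every $B$. Take
$$F=\lambda x.\lambda q'.\;x\,(P\,q')\,(D\,q'),\qquad G=\lambda w.\lambda p\,q.\;w\,(N\,p\,q),$$
so that $G(Fx)=\lambda p\,q.\,x\,(P(Npq))\,(D(Npq))=\lambda p\,q.\,x\,p\,q=x$. The roles are swapped because we are in argument position: $F$ decodes and $G$ encodes.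

So we want $N$ to be a pairing of $A$ and $U$ into $U$. Note that (2) makes $(p,q)\mapsto Npq$ injective in any set interpretation respecting $\beta\eta$, so a finite nonempty $[\![U]\!]$ would force $[\![A]\!]$ to have at most one element.

## 5. Why a folded list loses its tail

The first candidate for $U$ is the type of lists over $A$, with $N$ as "cons", $P$ as "head" and $D$ as "tail". In System F one encodes a list by its fold:
$$L=\forall Z.\;Z\to(A\to Z\to Z)\to Z,\qquad \mathsf{cons}\,p\,q=\Lambda Z.\lambda z.\lambda y.\;y\,p\,(q[Z]\,z\,y).$$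
The head is easy: $\lambda q'.\,q'[A]\,c\,(\lambda e\,t.\,e)$ sends $\mathsf{cons}\,p\,q$ to $p$.

For the tail, one folds with pairs (previous value, current value). Let $T_0=(Z\to Z\to Z)\to Z$, $\langle m_1,m_2\rangle=\lambda k.\,k\,m_1m_2$, $\mathsf{fst}\,t=t(\lambda x_1x_2.x_1)$, $\mathsf{snd}\,t=t(\lambda x_1x_2.x_2)$, and
$$\mathsf{tail}\,q'=\Lambda Z.\lambda s_0.\lambda s.\;\mathsf{fst}\bigl(q'[T_0]\,\langle s_0,s_0\rangle\,d_0\bigr),\qquad d_0=\lambda e\,t.\,\langle\mathsf{snd}\,t,\;s\,e\,(\mathsf{snd}\,t)\rangle .$$
Then
$$\mathsf{tail}(\mathsf{cons}\,p\,q)=\Lambda Z.\lambda s_0.\lambda s.\;\mathsf{snd}\bigl(q[T_0]\,\langle s_0,s_0\rangle\,d_0\bigr).$$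
If $q$ is an actual list $\mathsf{cons}\,p_1(\cdots(\mathsf{cons}\,p_k\,\mathsf{nil}))$ with $\mathsf{nil}=\Lambda Z.\lambda z\,y.\,z$, this is right: $\mathsf{snd}\langle s_0,s_0\rangle=s_0$ and $\mathsf{snd}(d_0\,e\,t)=s\,e\,(\mathsf{snd}\,t)$, so by induction on $k$ the body equals $q[Z]\,s_0\,s$. But (2) asks for the equation with $q$ a variable, and there this term fails. Were it equal to $q$, then after erasure we would have $q\,s_0\,s=q\,\langle s_0,s_0\rangle\,d_0\,(\lambda x_1x_2.x_2)$, with two arguments on the left and three on the right, contradicting (1).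

The cause is visible: $\mathsf{cons}$ hands to $y$ the result of running $q$ at the carrier $Z$. When the decoder instantiates that carrier with its own bookkeeping type $T_0$, the variable $q$ has been run at $T_0$, and no later step turns $q[T_0]\cdots$ into $q[Z]\,s_0\,s$.

## 6. Suspended runs and transport

We would like $y$ to receive $q$ itself, unrun. That would need $U=\forall Z.\,Z\to(A\to U\to Z)\to Z$, which no type satisfies, as the right side is longer than the left. The way out is to hand over a run of $q$ that is supplied with a seed and an algebra, but whose carrier is still open.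

What is needed to run $q$ at a new carrier $W$, given a seed $z:Z$ and an algebra $y$ on $Z$? The seed must be moved from $Z$ to $W$, which takes a map $v:Z\to W$. Moving the algebra takes a map back as well, $\bar v:W\to Z$: an operation on $W$ goes to $Z$, applies $y$, and returns. So the open run has type $\forall W.(Z\to W)\to(W\to Z)\to W$, which is $R(Z)$. It mentions $Z$ only, and no recursive type is involved.

One more datum is needed. The decoder must treat the outermost call of its algebra (open the suspended run) differently from the calls made inside the opened run (behave like the given $s$). To let it tell them apart, the algebra also receives the seed, which in the decoder will carry a flag. This gives $Q(Z)=Z\to A\to R(Z)\to Z$ and $U=\forall Z.\,Z\to Q(Z)\to Z$, as in Theorem 1.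

**Small examples.** For $c_0:C$, the term $\Lambda W.\lambda r{:}C\to W.\lambda\bar r{:}W\to C.\;r\,c_0$ has type $R(C)$; opened at $W:=C$ with identities, it returns $c_0$. The term $\mathsf{nil}=\Lambda Z.\lambda z{:}Z.\lambda y{:}Q(Z).\,z$ has type $U$.

Elements of $R(C)$ are themselves arguments of algebras, so they must be moved between carriers too. Write $i\circ j=\lambda k.\,i(j\,k)$.

**Definition (transport).** Let $i:C\to C'$ and $j:C'\to C$. For $\gamma:R(C)$ put
$$\mathrm{tr}_{i,j}(\gamma)=\Lambda W.\lambda r{:}C'\to W.\lambda\bar r{:}W\to C'.\;\gamma[W]\,(r\circ i)\,(j\circ\bar r)\;:\;R(C').$$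
For $v:C\to C'$, $\bar v:C'\to C$ and $y:Q(C)$ put
$$y^{v,\bar v}=\lambda w{:}C'.\lambda e{:}A.\lambda\gamma{:}R(C').\;v\bigl(y\,(\bar v\,w)\,e\,\mathrm{tr}_{\bar v,v}(\gamma)\bigr)\;:\;Q(C').$$

*Typing.* $r\circ i:C\to W$ and $j\circ\bar r:W\to C$, so $\gamma[W]$ accepts them and returns a $W$. In the second definition $\bar v:C'\to C$ and $v:C\to C'$, so $\mathrm{tr}_{\bar v,v}(\gamma):R(C)$, the argument of $v$ has type $C$, and the body has type $C'$.

For example, transporting $\Lambda W.\lambda r\,\bar r.\,r\,c_0$ gives $\Lambda W.\lambda r\,\bar r.\,r(i\,c_0)$. Transport obeys two laws. For $i':C'\to C''$ and $j':C''\to C'$,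
$$\mathrm{tr}_{i',j'}\bigl(\mathrm{tr}_{i,j}(\gamma)\bigr)=\mathrm{tr}_{i'\circ i,\;j\circ j'}(\gamma),\qquad \mathrm{tr}_{\mathbf I,\mathbf I}(\gamma)=\gamma.\tag{3}$$
For the first, the left side is $\Lambda W.\lambda r.\lambda\bar r.\;\mathrm{tr}_{i,j}(\gamma)[W]\,(r\circ i')\,(j'\circ\bar r)$, which $\beta$-reduces to $\Lambda W.\lambda r.\lambda\bar r.\;\gamma[W]\,((r\circ i')\circ i)\,(j\circ(j'\circ\bar r))$, and composition is associative by $\beta$. For the second, $r\circ\mathbf I=\lambda k.\,r\,k=r$ and $\mathbf I\circ\bar r=\lambda k.\,\bar r\,k=\bar r$, so the left side is $\Lambda W.\lambda r.\lambda\bar r.\;\gamma[W]\,r\,\bar r=\gamma$ by $\eta$ for terms and types.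

## 7. The encoder, the decoder and the projection

**The encoder.** The encoder calls $y$ once, with the seed, the element $p$, and the suspended run of $q$:
$$N=\lambda p{:}A.\lambda q{:}U.\Lambda Z.\lambda z{:}Z.\lambda y{:}Q(Z).\;y\;z\;p\;\bigl(\Lambda W.\lambda v{:}Z\to W.\lambda\bar v{:}W\to Z.\;q[W]\,(v\,z)\,y^{v,\bar v}\bigr)\;:\;A\to U\to U.$$
*Typing.* $v\,z:W$ and $y^{v,\bar v}:Q(W)$, so $q[W](v\,z)\,y^{v,\bar v}:W$, the bracket has type $R(Z)$, and the body has type $Z$.

**Flagged values.** The decoder works at the carrier $T=T(Z)=((Z\to Z\to Z)\to Z\to Z)\to Z$, whose intended elements are pairs of a flag and an element of $Z$. The flags are $\mathsf{tt}=\lambda x_1x_2.x_1$ and $\mathsf{ff}=\lambda x_1x_2.x_2$, of type $Z\to Z\to Z$. For $\theta:Z\to Z\to Z$, $x,x_1,x_2:Z$ and $t:T$ put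
$$\langle\theta,x\rangle=\lambda k.\,k\,\theta\,x:T,\qquad \mathsf{in}=\lambda x{:}Z.\langle\mathsf{tt},x\rangle:Z\to T,$$
$$\mathsf{out}=\lambda t{:}T.\;t(\lambda\theta\,x.\,x):T\to Z,\qquad \mathsf{sel}\;t\;x_1\,x_2=t(\lambda\theta\,x.\;\theta\,x_1\,x_2):Z.$$
By $\beta$,
$$\mathsf{out}(\mathsf{in}\,x)=x,\quad \mathsf{out}\langle\mathsf{ff},x\rangle=x,\quad \mathsf{sel}\,(\mathsf{in}\,x)\,x_1x_2=x_1,\quad \mathsf{sel}\,\langle\mathsf{ff},x\rangle\,x_1x_2=x_2.\tag{4}$$
In particular $\mathsf{out}\circ\mathsf{in}=\mathbf I$. So $\mathsf{in}$ attaches the flag $\mathsf{tt}$, $\mathsf{out}$ forgets the flag, and $\mathsf{sel}$ branches on it.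

**The decoder.** It starts from a seed flagged $\mathsf{ff}$:
$$D=\lambda q'{:}U.\Lambda Z.\lambda s_0{:}Z.\lambda s{:}Q(Z).\;\mathsf{out}\bigl(q'[T]\,\langle\mathsf{ff},s_0\rangle\,d\bigr)\;:\;U\to U,$$
$$d=\lambda t{:}T.\lambda e{:}A.\lambda\gamma{:}R(T).\;\mathsf{in}\Bigl(\mathsf{sel}\;t\;\bigl(s\,(\mathsf{out}\,t)\,e\,\mathrm{tr}_{\mathsf{out},\mathsf{in}}(\gamma)\bigr)\;\bigl(\gamma[Z]\,\mathsf{out}\,\mathsf{in}\bigr)\Bigr)\;:\;Q(T).$$
So on a state flagged $\mathsf{tt}$ the algebra $d$ behaves like $s$, up to transport, and on a state flagged $\mathsf{ff}$ it opens the suspended run at the carrier $Z$.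

*Typing.* $\mathrm{tr}_{\mathsf{out},\mathsf{in}}(\gamma):R(Z)$, so the first branch has type $Z$. Since $\gamma[Z]:(T\to Z)\to(Z\to T)\to Z$, so has the second. Hence $d$ returns a $T$, and $q'[T]:T\to Q(T)\to T$ accepts $\langle\mathsf{ff},s_0\rangle$ and $d$.

**The projection.** For a term $c:A$ put
$$P_c=\lambda q'{:}U.\;q'[A]\;c\;(\lambda t{:}A.\lambda e{:}A.\lambda\gamma{:}R(A).\;e)\;:\;U\to A.$$

**Lemma 4.** For variables $p:A$ and $q:U$: $\;P_c(N\,p\,q)=p$ and $D(N\,p\,q)=q$.

*Proof.*

**Step 1: recover $p$.** The encoder calls its algebra once, and the algebra in $P_c$ returns its second argument: $P_c(Npq)=(\lambda t\,e\,\gamma.\,e)\;c\;p\;(\cdots)=p$.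

**Step 2: show that the outermost call of $d$ returns $q$ to the carrier $Z$.** By $\beta$,
$$D(Npq)=\Lambda Z.\lambda s_0.\lambda s.\;\mathsf{out}\bigl(d\,\langle\mathsf{ff},s_0\rangle\,p\,H\bigr),\qquad H=\Lambda W.\lambda v{:}T\to W.\lambda\bar v{:}W\to T.\;q[W]\,(v\langle\mathsf{ff},s_0\rangle)\,d^{\,v,\bar v}.$$
The state carries the flag $\mathsf{ff}$, so by (4)
$$\mathsf{out}\bigl(d\,\langle\mathsf{ff},s_0\rangle\,p\,H\bigr)=\mathsf{sel}\,\langle\mathsf{ff},s_0\rangle\,(\cdots)\,(H[Z]\,\mathsf{out}\,\mathsf{in})=H[Z]\,\mathsf{out}\,\mathsf{in}=q[Z]\,(\mathsf{out}\langle\mathsf{ff},s_0\rangle)\,d^{\,\mathsf{out},\mathsf{in}}=q[Z]\,s_0\,d^{\,\mathsf{out},\mathsf{in}}.$$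
This is the point where the fold of Section 5 was stuck: here $q$ is run at $Z$ again.

**Step 3: show that the algebra seen inside that run is $s$, that is, $d^{\,\mathsf{out},\mathsf{in}}=s$.** By definition, with $v=\mathsf{out}$ and $\bar v=\mathsf{in}$,
$$d^{\,\mathsf{out},\mathsf{in}}=\lambda w{:}Z.\lambda e{:}A.\lambda\gamma{:}R(Z).\;\mathsf{out}\bigl(d\,(\mathsf{in}\,w)\,e\,\mathrm{tr}_{\mathsf{in},\mathsf{out}}(\gamma)\bigr).$$
The state is now flagged $\mathsf{tt}$, so by (4) the body equals
$$s\,(\mathsf{out}(\mathsf{in}\,w))\,e\,\mathrm{tr}_{\mathsf{out},\mathsf{in}}\bigl(\mathrm{tr}_{\mathsf{in},\mathsf{out}}(\gamma)\bigr)=s\,w\,e\,\mathrm{tr}_{\mathsf{out}\circ\mathsf{in},\,\mathsf{out}\circ\mathsf{in}}(\gamma)=s\,w\,e\,\mathrm{tr}_{\mathbf I,\mathbf I}(\gamma)=s\,w\,e\,\gamma,$$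
using both laws (3) and $\mathsf{out}\circ\mathsf{in}=\mathbf I$. By $\eta$, $\lambda w\,e\,\gamma.\,s\,w\,e\,\gamma=s$.

**Step 4: conclude by $\eta$.** Steps 2 and 3 give $D(Npq)=\Lambda Z.\lambda s_0.\lambda s.\;q[Z]\,s_0\,s=q$. $\square$

**A check by hand.** We have $N\,p\,\mathsf{nil}=\Lambda Z.\lambda z\,y.\;y\,z\,p\,(\Lambda W.\lambda v\,\bar v.\,v\,z)$. Decoding opens the suspended run at $Z$ and gives $\mathsf{out}\langle\mathsf{ff},s_0\rangle=s_0$, so $D(N\,p\,\mathsf{nil})=\mathsf{nil}$. On the other hand $P_c\,\mathsf{nil}=c$ and $D\,\mathsf{nil}=\mathsf{nil}$, while $N\,c\,\mathsf{nil}\ne\mathsf{nil}$: erased and applied to fresh $z,y$, the two terms have heads $y$ and $z$. So these particular maps are not inverse to each other. That no other maps are is the content of Section 9.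

## 8. The mutual retractions

**The types $\tau_n$.** Let $E=\{c:A\}$. The purpose of this part is to go one step up and one step down in $n$.

*Up:* $\tau_n\le\tau_{n+1}=A\to\tau_n$. Take $F=\lambda x{:}\tau_n.\lambda p{:}A.\,x$ and $G=\lambda w.\,w\,c$. Then $G(Fx)=(\lambda p.x)\,c=x$.

*Down:* $\tau_{n+1}\le\tau_n$. As in Section 4, with $n$ arguments carried along, take
$$F=\lambda x.\lambda p_1\dots p_n.\lambda q'.\;x\,p_1\cdots p_n\,(P_c\,q')\,(D\,q'),\qquad G=\lambda w.\lambda p_1\dots p_n\,p\,q.\;w\,p_1\cdots p_n\,(N\,p\,q).$$
By Lemma 4 and $\eta$,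
$$G(Fx)=\lambda p_1\dots p_n\,p\,q.\;x\,p_1\cdots p_n\,(P_c(Npq))\,(D(Npq))=\lambda p_1\dots p_n\,p\,q.\;x\,p_1\cdots p_n\,p\,q=x.$$

Retractions over the same $E$ compose: if $G\circ F=\mathbf I$ and $G'\circ F'=\mathbf I$, then $(G\circ G')\circ(F'\circ F)=\mathbf I$. For $n=m$ use identities. So $\tau_n\le\tau_m$ for all $n,m\ge0$, with environment $\{c:A\}$.

**The types $\rho_n$.** Now $A:=a$ in $U,N,D,P$, and $n\ge1$. The free variable $c$ was used as a default element of $A$; here the first argument $p_1$, which exists because $n\ge1$, takes its place.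

*Up:* $\rho_n\le\rho_{n+1}$. Take
$$F=\lambda x.\Lambda a.\Lambda b.\lambda p_1\dots p_{n+1}\,q.\;x[a][b]\,p_1\cdots p_n\,q,\qquad G=\lambda w.\Lambda a.\Lambda b.\lambda p_1\dots p_n\,q.\;w[a][b]\,p_1\cdots p_n\,p_1\,q.$$
Then $G(Fx)=\Lambda a.\Lambda b.\lambda p_1\dots p_n\,q.\;x[a][b]\,p_1\cdots p_n\,q=x$ by $\eta$.

*Down:* $\rho_{n+1}\le\rho_n$. Take
$$F=\lambda x.\Lambda a.\Lambda b.\lambda p_1\dots p_n\,q'.\;x[a][b]\,p_1\cdots p_n\,(P_{p_1}q')\,(D\,q'),$$
$$G=\lambda w.\Lambda a.\Lambda b.\lambda p_1\dots p_n\,p\,q.\;w[a][b]\,p_1\cdots p_n\,(N\,p\,q).$$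
Then $G(Fx)=\Lambda a.\Lambda b.\lambda p_1\dots p_n\,p\,q.\;x[a][b]\,p_1\cdots p_n\,(P_{p_1}(Npq))\,(D(Npq))$, and by Lemma 4 and $\eta$ this is $x$.

All these terms are closed, and composing them gives $\rho_n\le\rho_m$ for all $n,m\ge1$.

## 9. Isomorphic types have equal arity

**Lemma 5.** If $\rho,\tau$ are isomorphic, with any $E$, then $\mathrm{ar}(\rho)=\mathrm{ar}(\tau)$.

The plan is that of the small case in Section 4: expand $Fx$ and $Gw$ to terms of atomic type, look at their head variables, and let (1) do the counting.

*Proof.* Let $E\vdash F:\rho\to\tau$ and $E\vdash G:\tau\to\rho$ be mutually inverse. Put $m=\mathrm{ar}(\rho)$, $n=\mathrm{ar}(\tau)$, $f=|F|$, $g=|G|$. From here on all equations are between untyped terms; by Fact 2, $g(fx)=x$ and $f(gw)=w$.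

**Step 1: bring $Fx$ to a head form.** Let $x:\rho$ be fresh. Starting from $Fx:\tau$, walk along the right spine of $\tau$: at an arrow, apply to a fresh term variable, and at a $\forall$, apply to a fresh type variable, until the type is an atom. Instantiating by type variables does not change the arity, so exactly $n$ term variables $y_1,\dots,y_n$ are used. By Fact 1 the $\beta$-normal form of the result is a variable applied to normal terms and types. Erasing gives
$$f\,x\,y_1\cdots y_n=h\,M_1\cdots M_{m'},$$
where $h$ and the free variables of the $M_i$ lie in $\{x,y_1,\dots,y_n\}\cup\mathrm{dom}\,E$. Each $M_i$ is the erasure of a normal term, so $M_i=\lambda\vec u.\,h_i\vec A_i$ with $h_i$ a variable and $\vec u$ possibly empty.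

**Step 2: identify the head as $x$.** Let $w$ be fresh and substitute $x:=g\,w$. Since $f(gw)=w$, we get $w\,y_1\cdots y_n=h[x:=gw]\,\vec M[x:=gw]$. If $h\ne x$, the right side still has the variable $h$ as head and (1) gives $h=w$, contradicting the freshness of $w$. So $h=x$. As $x$ has type $\rho$ and the typed normal form has atomic type, Fact 4 gives $m'\ge m$. By symmetry, with fresh $w:\tau$ and $z_1,\dots,z_m$, we have in total
$$f\,x\,y_1\cdots y_n=x\,M_1\cdots M_{m'},\quad m'\ge m;\qquad g\,w\,z_1\cdots z_m=w\,N_1\cdots N_{n'},\quad n'\ge n,\tag{5}$$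
with the free variables of $M_i$ in $\{x,\vec y\}\cup\mathrm{dom}\,E$ and those of $N_j$ in $\{w,\vec z\}\cup\mathrm{dom}\,E$. The variables $x,w,\vec y,\vec z$ are chosen distinct and outside $\mathrm{dom}\,E$.

**Step 3: count arguments, to get $m'=m$, $n'=n$ and the inversion equations.** Put $M_i'=M_i[x:=g\,w]$. Substitute $x:=gw$ in the first part of (5). Then feed the first $m$ of the arguments $M'_i$ into the second part, that is, substitute $z_i:=M'_i$ for $1\le i\le m$ there, writing $[\vec z:=\vec M']$ for this substitution:
$$w\,y_1\cdots y_n=f(gw)\vec y=(g\,w)\,M_1'\cdots M_{m'}'=w\;N_1[\vec z:=\vec M']\cdots N_{n'}[\vec z:=\vec M']\;M'_{m+1}\cdots M'_{m'}.$$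
By (1), $n=n'+(m'-m)$. Since $n'\ge n$ and $m'\ge m$, this forces $n'=n$ and $m'=m$, and comparing arguments gives
$$N_j[\vec z:=\vec M']=y_j\qquad(1\le j\le n).\tag{6}$$
Symmetrically put $N_j'=N_j[w:=f\,x]$. Then $x\,\vec z=g(fx)\vec z=(fx)\,N_1'\cdots N_n'=x\,M_1[\vec y:=\vec N']\cdots M_m[\vec y:=\vec N']$, so
$$M_i[\vec y:=\vec N']=z_i\qquad(1\le i\le m).\tag{7}$$

**Step 4: show that $M_i$ has its head among the $y$'s, and $N_j$ among the $z$'s.** Write $M_i=\lambda\vec u.\,h_i\vec A_i$ with $\vec u$ fresh, and apply both sides of (7) to $\vec u$: $(h_i\vec A_i)[\vec y:=\vec N']=z_i\,\vec u$. If $h_i\notin\{\vec y\}$, the left side has head $h_i$, and (1) gives $h_i=z_i$. This is impossible, because then $h_i\in\{x\}\cup\{\vec u\}\cup\mathrm{dom}\,E$. So $h_i=y_{\pi(i)}$ for some $\pi(i)\in\{1,\dots,n\}$. In the same way (6) gives $N_j=\lambda\vec v.\,z_{\kappa(j)}\vec B_j$ with $\kappa(j)\in\{1,\dots,m\}$ and $\vec v$ fresh.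

**Step 5: show that $\pi$ and $\kappa$ are inverse to each other.** The equation of Step 4 now reads
$$z_i\,\vec u=N'_{\pi(i)}\;\vec A_i[\vec y:=\vec N'],\qquad N'_{\pi(i)}=\lambda\vec v.\;z_{\kappa(\pi(i))}\,\vec B_{\pi(i)}[w:=f\,x].$$
If $\vec v$ is longer than $\vec A_i$, apply both sides to the missing number of fresh variables. Now $\beta$-reduce until all of $\vec v$ is consumed. The right side becomes $z_{\kappa(\pi(i))}$ applied to some terms, since this head is not one of the $\vec v$, and the left side is $z_i$ applied to some terms. By (1), $\kappa(\pi(i))=i$. Symmetrically, from (6), $\pi(\kappa(j))=j$. So $\pi$ is a bijection $\{1,\dots,m\}\to\{1,\dots,n\}$, and $m=n$. $\square$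

**Two instances.** For $F=\lambda x.\lambda y_1y_2.\,x\,y_2\,y_1$ of Section 2, $M_1=y_2$ and $M_2=y_1$, so $\pi$ is the transposition. For the one-sided retraction $b\le a\to b$, with $F=\lambda x\,p.\,x$ and $G=\lambda w.\,w\,c$, we have $f\,x\,y_1=x$ and $g\,w=w\,c$, so $m=0$ and $N_1=c$. Equation (6) would say $c=y_1$. It is not available, because it was derived from $f(gw)=w$, which fails here.

**Non-isomorphism in Theorems 1 and 2.** For $n\ne m$,
$$\mathrm{ar}(\tau_n)=n+1+\mathrm{ar}(B)\ne m+1+\mathrm{ar}(B)=\mathrm{ar}(\tau_m),\qquad \mathrm{ar}(\rho_n)=n+1\neq m+1=\mathrm{ar}(\rho_m).$$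
By Lemma 5, $\tau_n$ and $\tau_m$ are not isomorphic in any environment, and neither are $\rho_n$ and $\rho_m$. Together with the retractions of Section 8 this proves Theorems 1 and 2, and the conjecture is false. $\blacksquare$
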